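\title{Symmetric Markov chains discover states no faster than independent uniform sampling}

\begin{abstract}
Let $C_n$ be the number of distinct states among the first $n$ positions of a Markov chain on $r$ states. For independent uniform samples, $C_n\approx r(1-e^{-n/r})$. We prove that no chain with a symmetric transition matrix does asymptotically better: the probability that $C_n>(1+\varepsilon)\,r(1-e^{-n/r})$ for some $n$ is $O(\varepsilon^{-2}(\log\log r)^{-1/3})$, uniformly over chains and initial states. The result holds for reversible chains whose stationary weights have bounded ratio, and in a localized form for subsets of states. The function $1-e^{-n/r}$ is optimal, and reversibility cannot be dropped. The proof conditions on the chain along a time grid, which splits the path into independent bridges, and finds a good mesh by averaging over scales, using the growth of entropy and of the Green function.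
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $(X_t)_{t\ge0}$ be a discrete-time Markov chain on a set of $r$ states with transition matrix $P=(p(x,y))$, and let
\[
C_n=|\{X_0,X_1,\dots,X_{n-1}\}|
\]
be the number of distinct states visited in the first $n-1$ steps. How fast can $C_n$ grow? With no restriction on $P$ the trivial bound $C_n\le\min(n,r)$ is attained: the deterministic cyclic shift finds a new state at every step. A chain without memory is much slower. If $p(x,y)\equiv1/r$, then $X_1,X_2,\dots$ are independent and uniform, each state other than $X_0$ is missed with probability $(1-1/r)^{n-1}$, and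
\begin{equation}\label{eq:iid}
\mathbb{E}\,C_n=r-(r-1)\Big(1-\frac1r\Big)^{n-1}=r\Big(1-\Big(1-\frac1r\Big)^{n}\Big)\approx f(n),\qquad f(n):=r(1-e^{-n/r}).
\end{equation}

Now let $P$ be symmetric, and write $p^m(x,y)$ for the entries of the matrix power $P^m$. By symmetry and the Cauchy--Schwarz inequality,
\[
p^{2q}(x,x)=\sum_y p^q(x,y)^2\ge\frac1r .
\]
At every even lag, a symmetric chain is at least as likely to be back at its starting point as an independent uniform sample is. Returns waste time, so one guesses that independent sampling is the fastest symmetric way to discover states. The inequality above does not prove this. It says nothing about odd lags: the walk on the complete bipartite graph $K_{r/2,r/2}$ never returns at an odd lag, although it does not beat $f$ either, since it draws about $n/2$ independent samples from each half and $2\cdot\frac r2(1-e^{-(n/2)/(r/2)})=f(n)$. Moreover the chain need not mix in time $o(r)$, or at all. Some slack is also needed in the statement, because $C_1=1>f(1)$ and the expectation in \eqref{eq:iid} exceeds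 $f(n)$. The guess takes the following form in \cite{trees}. Let $b(\varepsilon,r)$ be the maximum, over all $r$-state chains with symmetric transition matrix and all initial states, of
\begin{equation}\label{eq:event}
\mathbb{P}\big(C_n>(1+\varepsilon)\,r(1-e^{-n/r})\ \text{for some }n\big).
\end{equation}
(The maximum exists: only the finitely many $n$ with $(1+\varepsilon)(1-e^{-n/r})<1$ matter, so \eqref{eq:event} is a polynomial in the entries of $P$.)

\begin{quote}
\textbf{Conjecture 14 of \cite{trees}.} For each $\varepsilon>0$, $b(\varepsilon,r)\to0$ as $r\to\infty$.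
\end{quote}

We prove this conjecture, in a wider setting.

\subsection*{Setting}
Recall that $P$ is \emph{reversible} with respect to a strictly positive function $\pi$ on the states if $\pi(x)p(x,y)=\pi(y)p(y,x)$ for all $x,y$; the same identity then holds for every power $P^m$. Let $\Lambda\ge1$. We call the chain \emph{$\Lambda$-reversible} if $P$ is reversible with respect to some $\pi>0$ with $\pi(x)/\pi(y)\le\Lambda$ for all $x,y$. The case $\Lambda=1$ is exactly the case of symmetric $P$. The initial law is arbitrary, and neither irreducibility nor aperiodicity is assumed. For a nonempty set $S$ of states put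
\[
C_n(S)=|\{X_0,\dots,X_{n-1}\}\cap S|,\qquad L_n(S)=\#\{t<n:X_t\in S\},\qquad f_S(y)=|S|\big(1-e^{-y/|S|}\big).
\]
Thus $C_n(S)$ is the number of states of $S$ found, $L_n(S)$ is the time spent in $S$, and $f_S(L_n(S))$ is about what independent uniform sampling from $S$ would find in that time. If $S$ is the whole state space, these are $C_n$, $n$ and $f(n)$. Since $f_S'(y)=e^{-y/|S|}$, the function $f_S$ is increasing and $1$-Lipschitz on $[0,\infty)$. Logarithms are natural, and $y^\pm=\max(\pm y,0)$.

\begin{theorem}[fixed time]\label{thm:fixed}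
Let $0<\kappa\le\frac12$ and
\begin{equation}\label{eq:hyp}
\log\log r\ge\frac{20}{\kappa}\log\frac{2\Lambda}{\kappa}.
\end{equation}
Then for every $\Lambda$-reversible chain on $r$ states, every initial law, every nonempty $S$ and every $n\ge1$,
\[
\mathbb{E}\big[\big(C_n(S)-f_S(L_n(S))\big)^+\big]\le10\,\kappa\max(n,r).
\]
\end{theorem}

The error is measured against $\max(n,r)$ and not against $|S|$, so the bound has content when $|S|>10\kappa\max(n,r)$. Let $\Phi_\Lambda(r)$ be the supremum of $\frac1r\mathbb{E}[\sup_{n\ge1}(C_n-f(n))^+]$ over all $\Lambda$-reversible chains on $r$ states and all initial laws.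

\begin{theorem}[all times]\label{thm:sup}
If $0<\kappa\le\frac12$ and \eqref{eq:hyp} holds, then
\[
\Phi_\Lambda(r)\le12\sqrt\kappa\,\Big(\frac12\log\frac1\kappa+3\Big)^2 .
\]
Consequently, for fixed $\Lambda$, $\Phi_\Lambda(r)=O((\log\log r)^{-1/3})$ as $r\to\infty$.
\end{theorem}

Let $b_\Lambda(\varepsilon,r)$ be the supremum of \eqref{eq:event} over $\Lambda$-reversible chains on $r$ states and initial states, so that $b_1=b$.

\begin{theorem}[Conjecture 14]\label{thm:conj}
Fix $\Lambda\ge1$. For $0<\varepsilon\le1$,
\[
b_\Lambda(\varepsilon,r)\le\frac{2}{\varepsilon^2}\,\Phi_\Lambda(r)=O\big(\varepsilon^{-2}(\log\log r)^{-1/3}\big).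
\]
For every $\varepsilon>0$, $b_\Lambda(\varepsilon,r)\to0$ as $r\to\infty$. In particular $b(\varepsilon,r)\to0$.
\end{theorem}

\begin{theorem}[sharpness]\label{thm:sharp}
\begin{enumerate}
\item[(a)] For $p(x,y)\equiv1/r$, $C_n/r\to1-e^{-u}$ in probability when $r\to\infty$ and $n/r\to u$. Hence the function $1-e^{-u}$ cannot be lowered.
\item[(b)] In Conjecture 14, ``symmetric'' cannot be weakened to ``doubly stochastic''.
\item[(c)] In the reversible version, the bound on $\max\pi/\min\pi$ cannot be omitted.
\end{enumerate}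
\end{theorem}

Section~\ref{sec:model} proves the bound in a model case and shows by examples what stands in the way in general. Sections~\ref{sec:rev}--\ref{sec:param} prove Theorem~\ref{thm:fixed}; the other theorems follow in Sections~\ref{sec:sup} and~\ref{sec:sharp}.

\section{Independent samples and bridges}\label{sec:model}

The function $f_S$ enters through one inequality: independent samples, with arbitrary and different laws, cover a set no faster than uniform ones, provided that no single sample is likely to hit a given point.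

\begin{lemma}\label{lem:cover}
Let $V_0,\dots,V_{K-1}$ be independent random subsets of a finite nonempty set $S$, and let $\theta_k(x)=\mathbb{P}(x\in V_k)$. If $\theta_k(x)\le\beta\le\frac12$ for all $k,x$ and $\sum_k\sum_{x\in S}\theta_k(x)\le y$, then
\[
\mathbb{E}\,\Big|\bigcup_kV_k\Big|\le f_S(y)+2\beta y .
\]
\end{lemma}

\begin{proof}
By independence, $x$ is missed with probability $\prod_k(1-\theta_k(x))$. Jensen's inequality for the exponential function (the inequality of arithmetic and geometric means), followed by $\log(1-\theta)\ge-\theta/(1-\theta)\ge-\theta/(1-\beta)$ for $\theta\in[0,\beta]$, gives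
\[
\frac1{|S|}\sum_{x\in S}\prod_k(1-\theta_k(x))\ge\exp\Big(\frac1{|S|}\sum_{x\in S}\sum_k\log(1-\theta_k(x))\Big)\ge\exp\Big(-\frac{y}{(1-\beta)|S|}\Big).
\]
So the expected size of the union is at most $f_S(y/(1-\beta))$, and this is at most $f_S(y)+\beta y/(1-\beta)\le f_S(y)+2\beta y$.
\end{proof}

The condition on $\theta_k(x)$ is essential: $|S|$ deterministic singletons cover $S$, while $f_S(|S|)=(1-e^{-1})|S|$. To pass from means to the random variables themselves we use a standard variance bound.

\begin{lemma}\label{lem:var}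
Let $\xi_0,\dots,\xi_{K-1}$ be independent, and let $F=F(\xi_0,\dots,\xi_{K-1})$ change by at most $h$ when one argument is changed. Then $\operatorname{Var}F\le Kh^2$, and so $\mathbb{E}|F-\mathbb{E}F|\le h\sqrt K$.
\end{lemma}

\begin{proof}
Write $F-\mathbb{E}F=\sum_kD_k$ with the martingale differences $D_k=\mathbb{E}[F\,|\,\xi_0,\dots,\xi_k]-\mathbb{E}[F\,|\,\xi_0,\dots,\xi_{k-1}]$. If $F'$ is $F$ with $\xi_k$ replaced by an independent copy, then $D_k=\mathbb{E}[F-F'\,|\,\xi_0,\dots,\xi_k]$, so $|D_k|\le h$. The $D_k$ are orthogonal, so $\operatorname{Var}F=\sum_k\mathbb{E}D_k^2\le Kh^2$.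
\end{proof}

The positions of a Markov chain are not independent, but they become independent in blocks once the chain is pinned on a grid of times. For integers $0\le j\le h$ and states $z,z'$ with $p^h(z,z')>0$ let
\begin{equation}\label{eq:bridge}
a_j(x\,|\,z,z')=\frac{p^j(z,x)\,p^{h-j}(x,z')}{p^h(z,z')};
\end{equation}
the mesh $h$ will be understood from the context.

\begin{lemma}[bridges]\label{lem:bridge}
Let $s_k=s_0+kh$ for $0\le k\le K$ be deterministic times and let $\mathcal G=\sigma(X_{s_0},\dots,X_{s_K})$. Given $\mathcal G$, the segments $\xi_k=(X_{s_k},X_{s_k+1},\dots,X_{s_{k+1}})$, $0\le k<K$, are independent, and $X_{s_k+j}$ has conditional law $a_j(\,\cdot\,|\,X_{s_k},X_{s_{k+1}})$.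
\end{lemma}

\begin{proof}
Divide the probability $\mathbb{P}(X_{s_0}=x_{s_0})\prod_{s_0\le t<s_K}p(x_t,x_{t+1})$ of a path by the probability $\mathbb{P}(X_{s_0}=x_{s_0})\prod_kp^h(x_{s_k},x_{s_{k+1}})$ of its grid values. The quotient is a product over $k$ of the factors $\prod_{s_k\le t<s_{k+1}}p(x_t,x_{t+1})/p^h(x_{s_k},x_{s_{k+1}})$, each of which is a probability law on the $k$th segment. Summing the $k$th factor over segments with $x_{s_k+j}=x$ gives \eqref{eq:bridge}.
\end{proof}

\begin{example}[the model case]\label{ex:model}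
Suppose $\delta/r\le p(x,y)\le D/r$ for all $x,y$, with constants $0<\delta\le D$. The same bounds hold for $p^m(x,y)=\sum_zp^{m-1}(x,z)p(z,y)$, $m\ge1$, so $a_j(x\,|\,z,z')\le D^2/(\delta r)$ for $0<j<h$. Take $s_k=kh$, $K=\lceil n/h\rceil$, and let $V_k$ be the set of states visited at the times $t<n$ with $s_k<t<s_{k+1}$. Given $\mathcal G$, the $V_k$ are independent, a given state lies in $V_k$ with probability at most $\beta:=hD^2/(\delta r)$ by a union bound over $j$, and $\sum_k|V_k|\le n$. If $\beta\le\frac12$, Lemma~\ref{lem:cover} applied conditionally on $\mathcal G$, together with the $K$ grid times counted in full, gives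
\[
\mathbb{E}\,C_n\le f(n)+2\beta n+\frac nh+1 .
\]
For $h=2$ this treats the odd times as independent samples but gives away the even half of the times. A larger mesh gives away less and costs a larger $\beta$; with $h=\lceil\sqrt r\,\rceil$ the error is $O(1+n/\sqrt r)$.
\end{example}

Symmetry played no part in Example~\ref{ex:model}. Its role in general is to provide a substitute for the bound $a_j\le\beta/h$. Three things can go wrong with that bound.

First, near the ends of a window the bridge may be held close to its endpoints. We give away a fraction $2/\ell$ of each window, with $\ell$ large.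

Second, the bridges may be concentrated at every scale.

\begin{example}\label{ex:cycle}
For simple random walk on a cycle, $p^j(z,\cdot)$ is supported on at most $j+1$ states. So for $j<h$ the conditional probability that $a_j(X_{s+j}\,|\,X_s,X_{s+h})\le\beta/h$ is at most $(j+1)\beta/h\le\beta$, whatever $h$ is. But the small support also forces returns: $p^{2q}(x,x)=\sum_yp^q(x,y)^2\ge1/(q+1)$, so the expected number $\sum_{q\le N}p^q(x,x)$ of visits to the starting point up to time $N$ tends to infinity with $N$. Most times are bad, but few times find a new state.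
\end{example}

We therefore count only bad times that find a new state, and we bring in the Green function. Third, no single mesh suits all chains.

\begin{example}\label{ex:cluster}
Split the states into clusters of size $H\ge2$. Let $Q$ resample uniformly in the current cluster, let $U$ resample uniformly among all states, and let $P=(1-\frac1H)Q+\frac1HU$. Since $Q^2=Q$ and $QU=UQ=U^2=U$, we have $P^q=\rho^qQ+(1-\rho^q)U$ for $q\ge1$, with $\rho=1-\frac1H$. Returns are few: $\sum_{q\le N}p^q(x,x)\le2+N/r$. Take $h=H$. For $z,x,z'$ in one cluster and $0<j<h$ we get $a_j(x\,|\,z,z')\ge(\rho^H/H^2)/(1/H)\ge1/(4h)$, and $X_s,X_{s+j},X_{s+h}$ lie in one cluster with probability at least $\rho^H\ge\frac14$. The mesh $h=H$ is bad for this chain, and $H$ may be any divisor of $r$.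
\end{example}

The remedy is to consider many meshes $h=\ell^i$ and to show that a given chain is bad at few of them, because a bad scale uses up part of a bounded resource: either entropy, which is at most $\log r$, or Green function.

\section{Return probabilities and entropy}\label{sec:rev}

From here to Section~\ref{sec:sup} the chain is $\Lambda$-reversible. The hypothesis is used only through the next lemma.

\begin{lemma}\label{lem:rev}
For all states $x,y$ and all $m\ge0$:
\begin{enumerate}
\item[(i)] $\sum_xp^m(x,y)\le\Lambda$;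
\item[(ii)] $\sum_yp^m(x,y)^2\le\Lambda\,p^{2m}(x,x)$;
\item[(iii)] $q\mapsto p^{2q}(x,x)$ is nonincreasing.
\end{enumerate}
\end{lemma}

\begin{proof}
Reversibility gives $p^m(x,y)=\frac{\pi(y)}{\pi(x)}p^m(y,x)\le\Lambda p^m(y,x)$. Summing over $x$ gives (i). Multiplying by $p^m(x,y)$ and summing over $y$ gives (ii). For (iii), let $\langle\varphi,\psi\rangle=\sum_x\pi(x)\varphi(x)\psi(x)$. Reversibility says that $P$ is self-adjoint, so $\pi(x)p^{2q}(x,x)=\langle\mathbf 1_x,P^{2q}\mathbf 1_x\rangle=\|P^q\mathbf 1_x\|^2$. And $P$ is a contraction: $\|P\varphi\|^2\le\sum_{x,y}\pi(x)p(x,y)\varphi(y)^2=\|\varphi\|^2$, by Jensen's inequality and $\sum_x\pi(x)p(x,y)=\pi(y)$.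
\end{proof}

The Shannon entropy of a law $\mu$ on $r$ states is $-\sum_x\mu(x)\log\mu(x)$. It is nonnegative, and by Jensen's inequality it is at most $\log r$. For $s,q\ge0$ let
\[
e_q(s)=-\mathbb{E}\log p^q(X_s,X_{s+q})\in[0,\log r];
\]
conditioning on $X_s$ shows that this is the mean entropy of the law $p^q(X_s,\cdot)$. For $0\le q\le q'$ let
\[
R_{q,q'}(s)=\frac{p^q(X_s,X_{s+q})}{p^{q'}(X_s,X_{s+q'})},
\]
which lies in $(0,\infty)$ almost surely and satisfies $\mathbb{E}\log R_{q,q'}(s)=e_{q'}(s)-e_q(s)$. A small entropy increment makes the \emph{mean} of $\log R$ small. To conclude that $\log R$ is rarely large, we must also know that its negative part cannot compensate, and this is where Lemma~\ref{lem:rev}(i) enters.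

\begin{lemma}\label{lem:entropy}
Let $s\ge0$, $0\le q_0\le q\le q'$ and $c>0$. Then $e_q(s)-e_{q'}(s)\le\log\Lambda$, and
\[
\mathbb{P}\big(R_{q,q'}(s)>e^c\big)\le\frac{e_{q'}(s)-e_{q_0}(s)+2\log(2\Lambda)}{c}.
\]
\end{lemma}

\begin{proof}
Write $R=R_{q,q'}(s)$. Given $X_s=z$, the pair $(X_{s+q},X_{s+q'})$ equals $(x,z')$ with probability $p^q(z,x)p^{q'-q}(x,z')$. The factor $p^q(z,x)$ cancels against the denominator of $1/R$, and Lemma~\ref{lem:rev}(i) gives
\[
\mathbb{E}[1/R\,|\,X_s=z]=\sum_{z'}p^{q'}(z,z')\sum_{x:\,p^q(z,x)>0}p^{q'-q}(x,z')\le\Lambda .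
\]
By Jensen's inequality, $e_q(s)-e_{q'}(s)=\mathbb{E}\log(1/R)\le\log\Lambda$, and
\[
\mathbb{E}(\log R)^-=\mathbb{E}\log\max(1,1/R)\le\log\mathbb{E}(1+1/R)\le\log(1+\Lambda).
\]
The first claim applied to $q_0\le q$ gives $\mathbb{E}\log R=e_{q'}(s)-e_q(s)\le e_{q'}(s)-e_{q_0}(s)+\log\Lambda$. Adding, $\mathbb{E}(\log R)^+\le e_{q'}(s)-e_{q_0}(s)+2\log(2\Lambda)$, and Markov's inequality finishes the proof.
\end{proof}

\section{Typical times}\label{sec:typical}

Fix the chain, the initial law and $S$. Fix integers $\ell\ge2$, $M\ge2$ and reals $B\ge1$, $c>0$, $\gamma\in(0,1)$ with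
\[
\beta:=e^c\sqrt\gamma\le\tfrac12 ,
\]
put $N=\ell^M$, and let $n\ge N$. Here $\ell$ is the ratio between consecutive scales and $M-1$ is their number; $B$, $\gamma$, $c$ are thresholds used in Section~\ref{sec:atypical}. A time $t$ is a \emph{discovery} if $X_t\notin\{X_0,\dots,X_{t-1}\}$.

Choose a scale $i\in\{2,\dots,M\}$, put $h=\ell^i$, and choose an offset $\tau\in\{0,\dots,h-1\}$. Let $s_k=\tau+kh$ and let $K$ be the number of $k\ge0$ with $s_k<n$. Since $\tau<h\le n$,
\[
1\le K\le n/h+1\le2n/h .
\]
The chain is run at least to time $s_K$. Let $J=\{h/\ell,\dots,h-h/\ell\}$, a nonempty set of at most $h$ integers, and $J_k=\{j\in J:s_k+j<n\}$. The times $s_k+j$ with $0\le k<K$ and $j\in J_k$ are the \emph{middle} times. A time $t<n$ that is not middle lies before $\tau$ or among at most $2h/\ell$ times at the ends of one of the $K$ windows, so there are at most $h+2Kh/\ell\le2n/\ell+2h$ such times.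

A middle time $t=s_k+j$ is \emph{typical} if $a_j(X_t\,|\,X_{s_k},X_{s_{k+1}})\le\beta/h$, that is, if the state visited was an unlikely one under the bridge. Let $\mathcal V$ be the set of states visited at typical middle times, and let $A_{i,\tau}$ be the number of middle discoveries that are not typical. Each state counted by $C_n(S)$ has its discovery at a time $t<n$, which is typical, or not middle, or middle and atypical. Hence
\begin{equation}\label{eq:decomp}
C_n(S)\le|\mathcal V\cap S|+\frac{2n}{\ell}+2h+A_{i,\tau}.
\end{equation}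
On typical times the argument of Example~\ref{ex:model} works by definition, with no assumption on $P$. The new point is that the time spent in $S$ is random, so that its conditional mean must be compared with $L_n(S)$.

\begin{proposition}\label{prop:typical}
For every scale $i$ and offset $\tau$,
\[
\mathbb{E}\big[\big(|\mathcal V\cap S|-f_S(L_n(S))-2\beta n\big)^+\big]\le3\sqrt{nh}.
\]
\end{proposition}

\begin{proof}
Let $\mathcal G$ and $\xi_k$ be as in Lemma~\ref{lem:bridge}, and let $V_k$ be the set of states of $S$ visited at typical times $s_k+j$, $j\in J_k$. It is a function of $\xi_k$, $|V_k|\le h$, and $\mathcal V\cap S=\bigcup_kV_k$. Let $\theta_k(x)=\mathbb{P}(x\in V_k\,|\,\mathcal G)$. With $a_j(x)$ short for $a_j(x\,|\,X_{s_k},X_{s_{k+1}})$, a union bound gives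
\[
\theta_k(x)\le\sum_{j\in J_k}a_j(x)\,\mathbf 1\{a_j(x)\le\beta/h\}\le\beta .
\]
Let $L'$ be the number of middle times $t$ with $X_t\in S$, and $Y=\mathbb{E}[L'\,|\,\mathcal G]$. Then $\sum_k\sum_{x\in S}\theta_k(x)=\mathbb{E}[\sum_k|V_k|\,|\,\mathcal G]\le Y\le n$. Lemma~\ref{lem:cover}, applied under the conditional law given $\mathcal G$, yields $\mathbb{E}[|\mathcal V\cap S|\,|\,\mathcal G]\le f_S(Y)+2\beta n$. Since $f_S$ is increasing and $1$-Lipschitz and $L'\le L_n(S)$, we have $f_S(Y)\le f_S(L_n(S))+|Y-L'|$. Therefore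
\[
|\mathcal V\cap S|-f_S(L_n(S))-2\beta n\le\big|\,|\mathcal V\cap S|-\mathbb{E}[|\mathcal V\cap S|\,|\,\mathcal G]\,\big|+|L'-Y| .
\]
Both $|\mathcal V\cap S|$ and $L'$ are functions of the conditionally independent segments, and each changes by at most $h$ when one segment changes. By Lemma~\ref{lem:var} the right side has mean at most $2h\sqrt K\le2\sqrt{2nh}\le3\sqrt{nh}$.
\end{proof}

\section{Atypical discoveries}\label{sec:atypical}

It remains to find a scale and an offset with few atypical discoveries. Let $t=s_k+j$ be a middle time, $x=X_t$ and $m=h-j$, so that $t+m=s_{k+1}$ and $j,m\ge h/\ell$. The bridge probability factors as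
\begin{equation}\label{eq:factor}
a_j(X_t\,|\,X_{s_k},X_{s_{k+1}})=R_{j,h}(s_k)\cdot p^m(X_t,X_{t+m}).
\end{equation}
If $t$ is atypical, the product exceeds $\beta/h=e^c\cdot\sqrt\gamma/h$, so $R_{j,h}(s_k)>e^c$ or $h\,p^m(X_t,X_{t+m})>\sqrt\gamma$. The first event is controlled by entropy. For the second, the conditional mean of $p^m(X_t,X_{t+m})$ given the past is $\sum_yp^m(x,y)^2$, which reversibility bounds by the return probability $p^{2h/\ell}(x,x)$. If that probability is small compared with $1/h$, Markov's inequality applies. If it is not, this scale makes a definite contribution to the truncated Green function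
\[
g(x)=\sum_{q=0}^Np^q(x,x),
\]
which can happen at few scales when $g(x)$ is bounded. If $g(x)$ is large, as in Example~\ref{ex:cycle}, each discovery is paid for by many returns. So every atypical middle discovery has at least one of four properties:
\begin{enumerate}
\item[(1)] $g(x)>B$;
\item[(2)] $g(x)\le B$ and $h\,p^{2h/\ell}(x,x)>\gamma$;
\item[(3)] $h\,p^{2h/\ell}(x,x)\le\gamma$ and $h\,p^m(X_t,X_{t+m})>\sqrt\gamma$;
\item[(4)] $R_{j,h}(s_k)>e^c$.
\end{enumerate}
Indeed, if (4) fails then the second inequality in (3) holds, and if (1) and (2) fail as well then so does the first. Let $A^{(\nu)}_{i,\tau}$ be the number of middle discoveries with property $(\nu)$; thus $A_{i,\tau}\le\sum_{\nu=1}^4A^{(\nu)}_{i,\tau}$.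

\begin{proposition}\label{prop:atypical}
We have
\[
\frac1{M-1}\sum_{i=2}^M\frac1{\ell^i}\sum_{\tau=0}^{\ell^i-1}\mathbb{E}A_{i,\tau}\le n\Big\{\frac2B+\frac{2\ell B}{\gamma(M-1)}+\Lambda\sqrt\gamma+\frac1c\Big(\frac{\log r}{M-1}+2\log(2\Lambda)\Big)\Big\}.
\]
\end{proposition}

\begin{proof}
We bound the average of $\mathbb{E}A^{(\nu)}_{i,\tau}$ by the $\nu$th term. Let $\mathcal F_t=\sigma(X_0,\dots,X_t)$.

\emph{Property (1).} Let $T_x$ be the first visit to $x$, and let $G_x$ be the number of visits to $x$ during $[T_x,T_x+N]$. By the strong Markov property at the stopping time $T_x$, $\mathbb{E}[G_x\mathbf 1\{T_x<n\}]=g(x)\mathbb{P}(T_x<n)$. Visits to different states occur at different times, all in $[0,n-1+N]$, so $\sum_xG_x\mathbf 1\{T_x<n\}\le n+N\le2n$. Hence, for all $i,\tau$,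
\[
B\,\mathbb{E}A^{(1)}_{i,\tau}\le\sum_{x:\,g(x)>B}g(x)\,\mathbb{P}(T_x<n)\le2n .
\]

\emph{Property (2).} Fix $x$ with $g(x)\le B$, and call the scale $i$ bad for $x$ if $\ell^ip^{2\ell^{i-1}}(x,x)>\gamma$. There are $\ell^{i-1}-\ell^{i-2}\ge\ell^{i-1}/2$ integers $q$ with $\ell^{i-2}<q\le\ell^{i-1}$, and for a bad scale Lemma~\ref{lem:rev}(iii) gives
\[
\sum_{\ell^{i-2}<q\le\ell^{i-1}}p^{2q}(x,x)\ge\frac{\ell^{i-1}}2\cdot\frac\gamma{\ell^i}=\frac\gamma{2\ell}.
\]
These ranges of $q$ are disjoint for different $i$, and $2q\le2\ell^{M-1}\le N$, so the sums add up to at most $g(x)\le B$. Thus at most $2\ell B/\gamma$ scales are bad for $x$. Let $D_i$ be the number of discoveries $t<n$ with $g(X_t)\le B$ and $i$ bad for $X_t$. Then $A^{(2)}_{i,\tau}\le D_i$ for every $\tau$, and $\sum_iD_i\le2\ell Bn/\gamma$ on every path. Divide by $M-1$.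

\emph{Property (3).} Fix $i$, $\tau$ and a middle time $t$; then $m\ge h/\ell$ is deterministic. On the event $\{h\,p^{2h/\ell}(X_t,X_t)\le\gamma\}\in\mathcal F_t$, Lemma~\ref{lem:rev}(ii) and (iii) give
\[
\mathbb{E}[h\,p^m(X_t,X_{t+m})\,|\,\mathcal F_t]=h\sum_yp^m(X_t,y)^2\le\Lambda h\,p^{2m}(X_t,X_t)\le\Lambda h\,p^{2h/\ell}(X_t,X_t)\le\Lambda\gamma .
\]
By Markov's inequality $t$ has property (3) with probability at most $\Lambda\gamma/\sqrt\gamma$. Summing over the at most $n$ middle times, $\mathbb{E}A^{(3)}_{i,\tau}\le\Lambda\sqrt\gamma\,n$.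

\emph{Property (4).} Let $\Delta_i(s)=e_{\ell^i}(s)-e_{\ell^{i-1}}(s)$. For $j\in J$, Lemma~\ref{lem:entropy} with $q_0=h/\ell\le j\le h$ gives $\mathbb{P}(R_{j,h}(s)>e^c)\le w_i(s):=(\Delta_i(s)+2\log(2\Lambda))/c$; in particular $w_i(s)\ge0$. As $|J_k|\le h$, we get $\mathbb{E}A^{(4)}_{i,\tau}\le h\sum_{k<K}w_i(\tau+kh)$. These bounds involve the times $s_k$, which depend on the scale, and so do not telescope in $i$; this is the reason for averaging over the offset. Each $s\in\{0,\dots,n-1\}$ equals $\tau+kh$ for exactly one pair $(\tau,k)$, so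
\[
\frac1h\sum_{\tau=0}^{h-1}\mathbb{E}A^{(4)}_{i,\tau}\le\sum_{s<n}w_i(s).
\]
Now $\sum_{i=2}^M\Delta_i(s)=e_{\ell^M}(s)-e_\ell(s)\le\log r$ for each $s$, and averaging over $i$ gives the last term.
\end{proof}

The cut at both ends of the window was used: $m\ge h/\ell$ for property (3), and $j\ge h/\ell$ for property (4). Some deterministic pair $(i,\tau)$, depending on the chain and the initial law, has $\mathbb{E}A_{i,\tau}$ at most the average. Use this pair in \eqref{eq:decomp} and Proposition~\ref{prop:typical}, with $h\le\ell^M$. For all admissible parameters and all $n\ge\ell^M$,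
\begin{multline}\label{eq:master}
\mathbb{E}\big[\big(C_n(S)-f_S(L_n(S))\big)^+\big]\le2\ell^M+3\sqrt{n\ell^M}\\
+n\Big\{\frac2\ell+2\beta+\frac2B+\frac{2\ell B}{\gamma(M-1)}+\Lambda\sqrt\gamma+\frac1c\Big(\frac{\log r}{M-1}+2\log(2\Lambda)\Big)\Big\}.
\end{multline}

\section{Choice of parameters}\label{sec:param}

The order of the choices explains the double logarithm in \eqref{eq:hyp}. We need $\ell$ and $B$ of order $1/\kappa$. The largest mesh $\ell^M$ must be $o(r)$, so $M$ is at most of order $\log r/\log\ell$. The average entropy increment $\log r/(M-1)$ is then of order $\log\ell$: bounded, but not small. So $c$ must be of order $\kappa^{-1}\log\ell$, and $\beta=\kappa$ forces $\gamma=\kappa^2e^{-2c}$. The term from property (2) carries $1/\gamma$, and only $M\approx\log r/\log\ell$ can absorb it.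

\begin{proof}[Proof of Theorem~\ref{thm:fixed}]
If $n<\kappa r$, then $C_n(S)\le n<\kappa r$ and there is nothing more to prove. Let $n\ge\kappa r$ and choose
\[
\ell=\Big\lceil\frac1\kappa\Big\rceil,\quad B=\frac1\kappa,\quad c=\frac{6\log\ell+2\log(2\Lambda)}\kappa,\quad\gamma=\kappa^2e^{-2c},\quad M=\Big\lfloor\frac{\log r}{2\log\ell}\Big\rfloor .
\]
Then $\beta=\kappa\le\frac12$ and $2\le\ell\le u$, where $u=2/\kappa\ge4$. Put $\lambda=\log(2\Lambda/\kappa)$, so that $\lambda\ge\log u\ge\log\ell$ and $\lambda\ge\log(2\Lambda)$. Hypothesis \eqref{eq:hyp} reads $\log r\ge e^{20\lambda/\kappa}$, and $e^{20\lambda/\kappa}\ge u^{40}$.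

\emph{Admissibility.} From $4\log\ell\le4u\le u^{40}\le\log r$ we get $M\ge2$. From $16\log(1/\kappa)\le8u\le\log r$ we get $r^{-1/4}\le\kappa^4$. Hence $\ell^M\le\sqrt r\le\kappa r\le n$, and \eqref{eq:master} applies. Since $M+1\le3(M-1)$, we have $\log r<2(M+1)\log\ell\le6(M-1)\log\ell$, that is,
\begin{equation}\label{eq:M}
\frac{\log r}{M-1}\le6\log\ell .
\end{equation}

\emph{The braces in \eqref{eq:master}.} Each of $2/\ell$, $2\beta$, $2/B$ is at most $2\kappa$. Next, $\Lambda\sqrt\gamma=\Lambda\kappa e^{-c}\le\kappa$ because $c\ge\log\Lambda$. The last term is at most $\kappa$ by \eqref{eq:M} and the choice of $c$. Finally,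
\[
\frac{2\ell B}{\gamma(M-1)}\le\frac{4\kappa^{-4}e^{2c}}{M-1},
\]
which is at most $\kappa$ once $M-1\ge4\kappa^{-5}e^{2c}$. We have $c\le8\lambda/\kappa$, and $4\kappa^{-5}\le u^5\le e^{5\lambda}\le e^{3\lambda/\kappa}$ since $3/\kappa\ge6$; so $4\kappa^{-5}e^{2c}\le e^{19\lambda/\kappa}$. On the other side, $\log u\le u/2$ gives $6\log\ell\le3u\le u^2\le e^{2\lambda}\le e^{\lambda/\kappa}$, so \eqref{eq:M} gives $M-1\ge e^{20\lambda/\kappa}/e^{\lambda/\kappa}=e^{19\lambda/\kappa}$. The braces total at most $9\kappa$.

\emph{The remaining terms.} From $\ell^M\le\sqrt r$, $n\ge\kappa r$ and $r^{-1/4}\le\kappa^4$,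
\[
2\ell^M+3\sqrt{n\ell^M}\le n\big(2\kappa^{-1}r^{-1/2}+3\kappa^{-1/2}r^{-1/4}\big)\le n\big(2\kappa^7+3\kappa^{7/2}\big)\le\kappa n ,
\]
because $2\kappa^6+3\kappa^{5/2}\le\frac1{32}+\frac34<1$. The total is at most $10\kappa n$.
\end{proof}

\section{From one time to all times}\label{sec:sup}

Both $C_n$ and $f(n)$ are nondecreasing and $f$ is $1$-Lipschitz, so it suffices to control $C_n-f(n)$ on a grid of spacing about $\eta r$, up to the time when $f(n)$ is within $\eta r$ of $r$. Summing Theorem~\ref{thm:fixed} over about $1/\eta$ grid points costs about $\kappa r/\eta$, up to logarithmic factors, and $\eta=\sqrt\kappa$ balances the two errors.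

\begin{proof}[Proof of Theorem~\ref{thm:sup}]
Let $\eta=\sqrt\kappa$, $\alpha=\log(1/\eta)=\frac12\log\frac1\kappa$, $Q=\lceil\alpha/\eta\rceil\le(\alpha+1)/\eta$, and $n_q=\lceil q\eta r\rceil$ for $0\le q\le Q$. For $n_{q-1}\le n\le n_q$,
\[
C_n-f(n)\le C_{n_q}-f(n_{q-1})\le C_{n_q}-f(n_q)+(n_q-n_{q-1})\le(C_{n_q}-f(n_q))^++\eta r+1 .
\]
For $n\ge n_Q\ge\alpha r$ we have $C_n-f(n)\le r-f(n)=re^{-n/r}\le\eta r$. Hence
\[
\sup_n(C_n-f(n))^+\le\sum_{q=1}^Q(C_{n_q}-f(n_q))^++\eta r+1 .
\]
Here $1\le n_q\le(\alpha+1)r+1$, so $\max(n_q,r)\le(\alpha+3)r$. Also $1\le\eta r$, since $r\ge\kappa^{-16}$ by the proof of Theorem~\ref{thm:fixed}. That theorem, with $S$ the whole state space, gives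
\[
\mathbb{E}\sup_n(C_n-f(n))^+\le\frac{\alpha+1}\eta\cdot10\kappa(\alpha+3)r+2\eta r\le12\sqrt\kappa\,(\alpha+3)^2r .
\]
For the last claim let $y=\log\log r$ and $\kappa=y^{-4/5}$. Then \eqref{eq:hyp} reads $y^{1/5}\ge20\log(2\Lambda y^{4/5})$, which holds for large $r$ when $\Lambda$ is fixed, and the bound is $12y^{-2/5}(\frac25\log y+3)^2=O(y^{-1/3})$ because $\frac25>\frac13$.
\end{proof}

Theorem~\ref{thm:sup} has an additive error $o(r)$, while Conjecture 14 has a multiplicative one, which looks more demanding when $n$ is small. For small $n$, however, the trivial bound $C_n\le n$ suffices.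

\begin{proof}[Proof of Theorem~\ref{thm:conj}]
Let $0<\varepsilon\le1$, and recall $1-e^{-y}\ge y-y^2/2$ for $y\ge0$. If $n\le\varepsilon r$, then $f(n)\ge(1-\frac\varepsilon2)n$, and $(1+\varepsilon)(1-\frac\varepsilon2)=1+\frac\varepsilon2(1-\varepsilon)\ge1$, so $(1+\varepsilon)f(n)\ge n\ge C_n$. If $n>\varepsilon r$ and $C_n>(1+\varepsilon)f(n)$, then
\[
C_n-f(n)>\varepsilon f(n)\ge\varepsilon r(1-e^{-\varepsilon})\ge\varepsilon^2r\Big(1-\frac\varepsilon2\Big)\ge\frac{\varepsilon^2r}2 .
\]
So the event in \eqref{eq:event} is contained in $\{\sup_n(C_n-f(n))^+>\varepsilon^2r/2\}$, whose probability is at most $2\Phi_\Lambda(r)/\varepsilon^2$ by Markov's inequality. Theorem~\ref{thm:sup} gives the rate. The event shrinks as $\varepsilon$ grows, so $b_\Lambda(\varepsilon,r)\le b_\Lambda(1,r)\to0$ for $\varepsilon>1$.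
\end{proof}

\section{Sharpness}\label{sec:sharp}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}]
(a) Fix $X_0$. Then $C_n$ is a function of the independent variables $X_1,\dots,X_{n-1}$ that changes by at most $1$ when one of them changes, so $\operatorname{Var}C_n\le n$ by Lemma~\ref{lem:var}. If $n/r\to u$, then $\mathbb{E}C_n/r\to1-e^{-u}$ by \eqref{eq:iid} and $\operatorname{Var}(C_n/r)\le n/r^2\to0$; Chebyshev's inequality gives the convergence. Now let $\varphi\ge0$ be continuous at a point $u$ where $\varphi(u)<1-e^{-u}$, and take $\varepsilon>0$ with $(1+\varepsilon)\varphi(u)<1-e^{-u}$. For $n=\lceil ur\rceil$ the probability that $C_n>(1+\varepsilon)r\varphi(n/r)$ tends to $1$, so Conjecture 14 fails with $\varphi$ in place of $1-e^{-u}$.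

(b) The cyclic shift $x\mapsto x+1 \pmod r$ has a permutation matrix, which is doubly stochastic, and $C_r=r$. This exceeds $(1+\varepsilon)r(1-e^{-1})$ exactly when $1+\varepsilon<e/(e-1)$. So for $\varepsilon<1/(e-1)$ the probability \eqref{eq:event} equals $1$ for every $r$.

(c) Let $0<\eta<\frac12$. On $\{1,\dots,r\}$ let $p(x,x+1)=1-\eta$ and $p(x,x-1)=\eta$, with holding probabilities $p(1,1)=\eta$ and $p(r,r)=1-\eta$, and let $X_0=1$. The chain is reversible with respect to $\pi(x)=((1-\eta)/\eta)^x$, and $\max\pi/\min\pi=((1-\eta)/\eta)^{r-1}$. Realize it as $X_{t+1}=\min(r,\max(1,X_t+\zeta_{t+1}))$ with independent steps $\zeta_t=\pm1$ of mean $1-2\eta$, and let $W_t=\zeta_1+\dots+\zeta_t$. If $X_t<r$ then $X_{t+1}\ge X_t+\zeta_{t+1}$, so $X_t\ge1+W_t$ until $r$ is hit. The chain starts at $1$ and skips no state, so $C_n=\max_{t<n}X_t$. Hence $C_r\ge\min(r,1+W_{r-1})$, and by the weak law of large numbers $C_r\ge(1-3\eta)r$ with probability tending to $1$. For small $\eta$ and $\varepsilon$ this exceeds $(1+\varepsilon)(1-e^{-1})r$; for instance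 $\eta=\frac1{20}$ and $\varepsilon=\frac14$ give $\frac{17}{20}>\frac54\cdot\frac23>\frac54(1-e^{-1})$. Then \eqref{eq:event} tends to $1$.
\end{proof}

\begin{remark}
The counterexamples show where the proof needs its hypotheses. The cyclic shift satisfies Lemma~\ref{lem:rev}(i) with $\Lambda=1$, which is all that Lemma~\ref{lem:entropy} uses. But it violates (ii): $\sum_yp^m(x,y)^2=1$, while $p^{2m}(x,x)=0$ for $0<2m<r$. When $N<r$, it has $g\equiv1$, $R_{j,h}\equiv1$ and $p^{2h/\ell}(x,x)=0$, so every middle discovery is atypical and has property (3) alone: the future is concentrated, and no returns pay for it. The chain in (c) satisfies all of Lemma~\ref{lem:rev}, but with $\Lambda$ exponential in $r$, whereas \eqref{eq:hyp} allows only $\log\Lambda\le\frac\kappa{20}\log\log r-\log\frac2\kappa$.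
\end{remark}

\begin{thebibliography}{1}

\bibitem{trees}
\emph{The Random Walk Construction of Uniform Spanning Trees and Uniform Labelled Trees},
\texttt{http://www.cs.cmu.edu/\allowbreak afs/\allowbreak cs/\allowbreak academic/\allowbreak class/\allowbreak 15859n-f16/\allowbreak RelatedWork/\allowbreak AldousRandomTrees.pdf}

\end{thebibliography}
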